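\title{A distributive semilattice that is not the congruence semilattice of any majority algebra}

\begin{abstract}
We show that not every distributive $(\vee,0)$-semilattice is isomorphic to the semilattice of compact congruences of a majority algebra. The counterexample has a largest element and cardinality $\aleph_{\omega+1}$; it is obtained from pairs $a^\xi\vee b^\xi=1$ by freely adjoining the decompositions that distributivity requires. More generally, every weakly distributive homomorphism into this semilattice from the congruence semilattice of an algebra with a congruence-compatible majority operation is zero. The proof tests chains of elements of the algebra with two-valued homomorphisms, uses the majority operation to shorten the chains, and reaches a contradiction on three chains of length two. In cardinality at most $\aleph_1$ every distributive $(\vee,0)$-semilattice is representable.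
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{majority operation} on a nonempty set $M$ is a ternary operation $m$ such that
\[
m(x,x,y)=m(x,y,x)=m(y,x,x)=x\qquad\text{for all }x,y\in M,
\]
and a \emph{majority algebra} is a nonempty set endowed with a majority operation. On a two-element set the identities determine $m$. On a larger set they say nothing about the values of $m$ at triples of distinct elements.

A \emph{congruence} of an algebra $A$ (a nonempty set with a family of finitary operations) is an equivalence relation preserved by all operations. The congruences form a lattice $\operatorname{Con}A$ under inclusion. We write $\Theta(u,v)$ for the least congruence containing the pair $(u,v)$. A congruence is \emph{compact} if it is finitely generated, that is, a finite join $\Theta(u_1,v_1)\vee\dots\vee\Theta(u_r,v_r)$. The compact congruences form a join-semilattice with least element, the \emph{congruence semilattice} $\operatorname{Con}_{\mathrm c}A$. Joins of congruences are computed by chains: $(x,y)\in\varepsilon_0\vee\varepsilon_1$ if and only if there are elements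
\begin{equation}\label{eq:join}
x=z_0,z_1,\dots,z_n=y\quad\text{with }(z_j,z_{j+1})\in\varepsilon_0\ (j\text{ even}),\quad (z_j,z_{j+1})\in\varepsilon_1\ (j\text{ odd}).
\end{equation}

A $(\vee,0)$-semilattice $S$ is \emph{distributive} if whenever $a\le b\vee c$ in $S$ there are $b'\le b$ and $c'\le c$ with $a=b'\vee c'$. The elements $b'$ and $c'$ stand in for the meets $a\wedge b$ and $a\wedge c$, which $S$ need not have. In a lattice with $0$ the condition is the distributive law: one direction takes $b'=a\wedge b$, $c'=a\wedge c$, the other applies the condition to $a=d\wedge(b\vee c)$ and gets $a=b'\vee c'\le(d\wedge b)\vee(d\wedge c)$.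

It is known that the congruence lattice of a majority algebra $M$ is distributive, and hence that $\operatorname{Con}_{\mathrm c}M$ is a distributive $(\vee,0)$-semilattice. We recall the argument, since its device returns in Section~\ref{sec:short}. Let $(x,y)\in\varepsilon\cap(\varepsilon_0\vee\varepsilon_1)$ and take a chain \eqref{eq:join}. The elements $m(x,y,z_j)$ run from $m(x,y,x)=x$ to $m(x,y,y)=y$, consecutive ones are related alternately by $\varepsilon_0$ and $\varepsilon_1$, and each is $\varepsilon$-related to $m(x,x,z_j)=x$. So consecutive ones are related by $\varepsilon\cap\varepsilon_0$ or $\varepsilon\cap\varepsilon_1$, which is the distributive law. If $\varepsilon\subseteq\varepsilon_0\vee\varepsilon_1$ and $\varepsilon$ is compact, do this for finitely many generating pairs of $\varepsilon$ and let $\varepsilon'_i$ be generated by the steps that lie in $\varepsilon\cap\varepsilon_i$; then $\varepsilon'_i\subseteq\varepsilon_i$ is compact and $\varepsilon=\varepsilon'_0\vee\varepsilon'_1$.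

The question of the converse is posed in \cite{Gratzer}.

\medskip
\noindent\textbf{Problem.} \emph{Is every distributive $(\vee,0)$-semilattice, of arbitrary cardinality, isomorphic to $\operatorname{Con}_{\mathrm c}M$ for some majority algebra $M$?}
\medskip

Lattices are a first supply of examples.

\begin{lemma}\label{lem:lattice}
Let $L$ be a lattice and $m(x,y,z)=(x\wedge y)\vee(y\wedge z)\vee(x\wedge z)$. Then $m$ is a majority operation and $\operatorname{Con}(L,m)=\operatorname{Con}L$.
\end{lemma}

\begin{proof}
The operation $m$ is symmetric and $m(x,x,y)=x\vee(x\wedge y)=x$. Every lattice congruence preserves $m$, which is composed of $\vee$ and $\wedge$. Conversely, let $\varepsilon$ be a congruence of $(L,m)$, let $(x,y)\in\varepsilon$ and $z\in L$. For $o=x\wedge y\wedge z$ we have $m(x,z,o)=(x\wedge z)\vee o=x\wedge z$ and $m(y,z,o)=y\wedge z$, so $(x\wedge z,y\wedge z)\in\varepsilon$. For $i=x\vee y\vee z$ we have $m(x,z,i)=(x\wedge z)\vee z\vee x=x\vee z$ and $m(y,z,i)=y\vee z$, so $(x\vee z,y\vee z)\in\varepsilon$. An equivalence preserved by all maps $x\mapsto x\wedge z$ and $x\mapsto x\vee z$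 is a lattice congruence.
\end{proof}

\begin{proposition}\label{prop:small}
Every distributive $(\vee,0)$-semilattice $S$ with $|S|\le\aleph_1$ is isomorphic to $\operatorname{Con}_{\mathrm c}M$ for some majority algebra $M$.
\end{proposition}

\begin{proof}
By Huhn's theorem \cite{Huhn}, $S\cong\operatorname{Con}_{\mathrm c}L$ for a lattice $L$. Take $M=(L,m)$ as in Lemma~\ref{lem:lattice}.
\end{proof}

So the answer is positive up to $\aleph_1$, majority algebras represent everything that lattices represent, and the majority identities leave much room for constructions. One might well guess that distributivity is the only obstruction. It is not. In Section~\ref{sec:G} we construct, for every set $\Omega$, a distributive $(\vee,0)$-semilattice $G(\Omega)\ne\{0\}$ with a largest element, such that $|G(\Omega)|=|\Omega|$ for infinite $\Omega$.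

\begin{theorem}\label{thm:A}
If $|\Omega|\ge\aleph_{\omega+1}$, then $G(\Omega)$ is not isomorphic to $\operatorname{Con}_{\mathrm c}M$ for any majority algebra $M$.
\end{theorem}

Thus the Problem has a negative answer, with a counterexample of cardinality $\aleph_{\omega+1}$ that has a largest element. By Proposition~\ref{prop:small}, the least cardinality of a counterexample lies between $\aleph_2$ and $\aleph_{\omega+1}$; we do not determine its exact value here.

The proof uses little of the algebra and little of the isomorphism. An operation on the underlying set of an algebra $A$ is \emph{congruence-compatible} if it preserves every congruence of $A$. A $(\vee,0)$-homomorphism $\mu\colon S\to T$ is \emph{weakly distributive} if whenever $\mu(s)\le b\vee c$ in $T$ there are $s_0,s_1\in S$ with $s\le s_0\vee s_1$, $\mu(s_0)\le b$ and $\mu(s_1)\le c$: a covering of $\mu(s)$ by two elements can be pulled back to a covering of $s$.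

\begin{theorem}\label{thm:B}
Let $|\Omega|\ge\aleph_{\omega+1}$ and let $A$ be an algebra of any similarity type having a congruence-compatible majority operation. Then every weakly distributive $(\vee,0)$-homomorphism $\mu\colon\operatorname{Con}_{\mathrm c}A\to G(\Omega)$ is zero.
\end{theorem}

Theorem~\ref{thm:B} implies Theorem~\ref{thm:A}: an isomorphism $\mu$ is weakly distributive (take $s_0=\mu^{-1}(b)$, $s_1=\mu^{-1}(c)$), and it is not zero because $G(\Omega)\neq\{0\}$. By Lemma~\ref{lem:lattice} lattices are included, so the result contains a negative solution of Dilworth's congruence lattice problem, the same question for lattices.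

If the chains \eqref{eq:join} have bounded length, a smaller cardinal suffices. For $n\ge2$, an algebra has \emph{$n$-permutable congruences} if $\varepsilon_0\vee\varepsilon_1=\varepsilon_0\circ\varepsilon_1\circ\varepsilon_0\circ\cdots$ ($n$ factors) for all congruences $\varepsilon_0,\varepsilon_1$, that is, if the chain \eqref{eq:join} can always be taken of length exactly $n$. Put
\begin{equation}\label{eq:N}
N_2=3,\qquad N_k=2N_{k-1}+2\quad(k\ge3).
\end{equation}
Since $N_k+2=2(N_{k-1}+2)$, we have $N_k=5\cdot2^{k-2}-2$.

\begin{theorem}\label{thm:C}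
Let $n\ge2$ and $|\Omega|\ge\aleph_{N_n}$. Let $A$ be an algebra with a congruence-compatible majority operation and $n$-permutable congruences. Then every weakly distributive $(\vee,0)$-homomorphism $\mu\colon\operatorname{Con}_{\mathrm c}A\to G(\Omega)$ is zero.
\end{theorem}

The obstruction is one of coherence. Distributivity of a semilattice splits one inequality $a\le b\vee c$ at a time. In an algebra a splitting is carried by a chain of elements, and elements of different chains can be compared with each other and combined by $m$, so different splittings are linked. In $G(\Omega)$ the splittings are as independent as possible. Section~\ref{sec:two} shows the conflict for chains of length two and isolates the two properties that produce it, gluing and locality. They are established in Sections~\ref{sec:G} and~\ref{sec:free}, and Section~\ref{sec:short} reduces long chains to short ones.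

Throughout, a $(\vee,0,1)$-semilattice is a join-semilattice with least element $0$ and greatest element $1$, $\mathbf 2=\{0<1\}$, and $\operatorname{Hom}(S,\mathbf 2)$ is the set of $(\vee,0,1)$-homomorphisms $S\to\mathbf 2$.

\section{Distances and chains}\label{sec:dist}

We first forget the algebra and keep only a semilattice-valued distance between its elements. Let $A$ be a set and $S$ a $(\vee,0)$-semilattice. A \emph{distance} is a map $\delta\colon A\times A\to S$ with
\[
\delta(u,u)=0,\qquad\delta(u,v)=\delta(v,u),\qquad\delta(u,w)\le\delta(u,v)\vee\delta(v,w).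
\]
It is \emph{compatible} with a ternary operation $m$ on $A$ if
\[
\delta\bigl(m(u_1,u_2,u_3),m(v_1,v_2,v_3)\bigr)\le\delta(u_1,v_1)\vee\delta(u_2,v_2)\vee\delta(u_3,v_3).
\]
For $a,b\in S$, an \emph{$(a,b)$-chain of length $n$} from $x$ to $y$ is a sequence $x=z_0,z_1,\dots,z_n=y$ in $A$ with $\delta(z_j,z_{j+1})\le a$ for $j$ even and $\delta(z_j,z_{j+1})\le b$ for $j$ odd.

\begin{lemma}\label{lem:dist}
Let $A$ be an algebra with a congruence-compatible majority operation $m$, let $\mu\colon\operatorname{Con}_{\mathrm c}A\to S$ be a $(\vee,0)$-homomorphism, and put $\delta(u,v)=\mu(\Theta(u,v))$.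
\begin{enumerate}
\item[(a)] $\delta$ is a distance compatible with $m$. If $\mu\ne0$, then $\delta(x,y)\neq0$ for some $x,y\in A$.
\item[(b)] If $\mu$ is weakly distributive and $\delta(x,y)\le a\vee b$, there is an $(a,b)$-chain from $x$ to $y$ of some length $n\ge2$. If $A$ has $n$-permutable congruences, there is one of length exactly $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $\mu$ preserves $0$, joins and order, so it suffices to verify the four conditions for $\Theta$ in place of $\delta$. The first three hold because congruences are equivalences. The fourth holds because $m$ preserves the congruence $\Theta(u_1,v_1)\vee\Theta(u_2,v_2)\vee\Theta(u_3,v_3)$, which therefore contains the pair $(m(u_1,u_2,u_3),m(v_1,v_2,v_3))$. If $\delta$ is zero, then $\mu$ vanishes on all finite joins of congruences $\Theta(u,v)$, so $\mu=0$.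

(b) Weak distributivity gives compact congruences $\varepsilon_0,\varepsilon_1$ with $\Theta(x,y)\subseteq\varepsilon_0\vee\varepsilon_1$, $\mu(\varepsilon_0)\le a$, $\mu(\varepsilon_1)\le b$. Take a chain \eqref{eq:join}, repeating $y$ if needed to have $n\ge2$. For $j$ even, $\Theta(z_j,z_{j+1})\subseteq\varepsilon_0$, so $\delta(z_j,z_{j+1})\le a$; for $j$ odd, $\varepsilon_1$ gives the bound $b$.
\end{proof}

\section{Three chains of length two}\label{sec:two}

Suppose that $S$ has a largest element and many pairs $a^\xi,b^\xi$ with $a^\xi\vee b^\xi=1$, and fix $x,y$ with $\delta(x,y)\ne0$. By Lemma~\ref{lem:dist}(b) each $\xi$ yields an $(a^\xi,b^\xi)$-chain from $x$ to $y$. Suppose all these chains have length two, with midpoints $z^\xi$, and let $d_{\xi\eta}=\delta(z^\xi,z^\eta)$. Passing through $x$, through $y$, or from $x$ to $y$, the triangle inequality gives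
\[
d_{\xi\eta}\le a^\xi\vee a^\eta,\qquad d_{\xi\eta}\le b^\xi\vee b^\eta,\qquad\delta(x,y)\le a^\xi\vee d_{\xi\eta}\vee b^\eta .
\]
These relations involve two indices. But also $d_{\xi\zeta}\le d_{\xi\eta}\vee d_{\eta\zeta}$, and this involves three. To refute it we need a homomorphism $S\to\mathbf 2$ that vanishes at $d_{\xi\eta}$ and $d_{\eta\zeta}$ but not at $d_{\xi\zeta}$. We can hope to build one if each $d_{\xi\eta}$ lies in a part of $S$ that depends only on $\xi$ and $\eta$, and if homomorphisms defined on such parts can be glued. The next definition records these two wishes.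

\begin{definition}\label{def:local}
A \emph{local system} over a finite set $\Xi$ consists of a set $A$ with a majority operation $m$, a $(\vee,0,1)$-semilattice $S$, a distance $\delta\colon A\times A\to S$ compatible with $m$, and, for each $B\subseteq\Xi$, a subset $M_B\subseteq A$ closed under $m$ and a $(\vee,0,1)$-subsemilattice $S_B\subseteq S$, both increasing with $B$. We put $H_B=\operatorname{Hom}(S_B,\mathbf 2)$ and require:
\begin{description}
\item[Locality.] If $u,v\in M_B$, then $\delta(u,v)\in S_B$.
\item[Gluing.] If $B_1,\dots,B_r\subseteq\Xi$ and $\varphi_i\in H_{B_i}$ are such that $\varphi_i$ and $\varphi_j$ agree on $S_{B_i\cap B_j}$ for all $i,j$, then the $\varphi_i$ have a common extension in $H_\Xi$.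
\end{description}
\end{definition}

Restricting the common extension, we also get one in $H_B$ for every $B\subseteq\Xi$ containing all $B_i$. For $\varphi\in H_B$ and $u,v\in M_B$ write
\[
u\equiv_\varphi v\quad\text{if}\quad\varphi(\delta(u,v))=0,
\]
which makes sense by locality, and say that $\varphi$ \emph{separates} $u$ and $v$ otherwise. Three rules will be used throughout.
\begin{enumerate}
\item[(E1)] $\equiv_\varphi$ is an equivalence on $M_B$ preserved by $m$. (Apply $\varphi$ to the inequalities defining a compatible distance.)
\item[(E2)] If $C\subseteq B$ and $u,v\in M_C$, then $u\equiv_\varphi v$ if and only if $u\equiv_{\varphi|S_C}v$. (Indeed $\delta(u,v)\in S_C$.)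
\item[(E3)] For $\varphi,\psi\in H_B$ the pointwise join $\varphi\vee\psi$ belongs to $H_B$, it restricts to $\varphi|S_C\vee\psi|S_C$ on $S_C$, and $u\equiv_{\varphi\vee\psi}v$ if and only if $u\equiv_\varphi v$ and $u\equiv_\psi v$.
\end{enumerate}
So each $\varphi\in H_B$ is a congruence of $(M_B,m)$ in disguise, and joins of homomorphisms are intersections of congruences. We now replace the bounds $a^\xi$ and $b^\xi$ by homomorphisms that annihilate them.

\begin{definition}\label{def:scheme}
A \emph{scheme of length $k\ge2$ and width $N$} in a local system over $\Xi$ consists of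
\begin{itemize}
\item a \emph{base} $D\subseteq\Xi$, \emph{endpoints} $x,y\in M_D$, and $\theta\in H_D$ separating $x$ and $y$;
\item pairwise disjoint \emph{blocks} $E_1,\dots,E_N\subseteq\Xi\setminus D$;
\item for each $i\le N$, homomorphisms $\alpha_i,\beta_i\in H_{D\cup E_i}$ extending $\theta$, and elements $x=z^i_0,z^i_1,\dots,z^i_k=y$ of $M_{D\cup E_i}$ with $z^i_j\equiv_{\alpha_i}z^i_{j+1}$ for $j$ even and $z^i_j\equiv_{\beta_i}z^i_{j+1}$ for $j$ odd.
\end{itemize}
\end{definition}

The first scheme will have an empty base and one-element blocks; both grow in Section~\ref{sec:short}. Discarding blocks turns a scheme of width $N$ into one of any smaller width. The essential requirement is that $\alpha_i$ and $\beta_i$ extend $\theta$. By (E2), every extension of $\theta$ separates $x$ and $y$; this already excludes a chain $x\equiv_{\alpha_i}y$ of length one.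

Fix a scheme. For $i\ne j$, $\varphi\in\{\alpha_i,\beta_i\}$ and $\psi\in\{\alpha_j,\beta_j\}$, the homomorphisms $\varphi$ and $\psi$ agree on $S_D$, where both equal $\theta$, and $(D\cup E_i)\cap(D\cup E_j)=D$. By gluing we choose, once and for all, a common extension $\varphi*\psi=\psi*\varphi\in H_{D\cup E_i\cup E_j}$. The \emph{straight} and the \emph{twisted} coupling of blocks $i$ and $j$ are
\[
\sigma_{ij}=(\alpha_i*\alpha_j)\vee(\beta_i*\beta_j),\qquad\tau_{ij}=(\alpha_i*\beta_j)\vee(\beta_i*\alpha_j).
\]
They behave differently on pairs of blocks but cannot be told apart on a single block, and so they can be mixed at will.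

\begin{lemma}\label{lem:pattern}
Let $\Gamma$ be a set of two-element subsets of $\{1,\dots,N\}$, and for each $\{i,j\}\in\Gamma$ let $\kappa_{ij}$ be $\sigma_{ij}$ or $\tau_{ij}$. Then the $\kappa_{ij}$ have a common extension in $H_\Xi$.
\end{lemma}

\begin{proof}
By (E3), both $\sigma_{ij}$ and $\tau_{ij}$ restrict to $\alpha_i\vee\beta_i$ on $S_{D\cup E_i}$, to $\alpha_j\vee\beta_j$ on $S_{D\cup E_j}$, and to $\theta\vee\theta=\theta$ on $S_D$. For two distinct members of $\Gamma$, the sets $D\cup E_i\cup E_j$ intersect in $D\cup E_i$ if the members share the index $i$, and in $D$ if they are disjoint. In both cases the homomorphisms agree, and gluing applies.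
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[v/.style={circle,draw,inner sep=2pt}]
\node[v] (a1) at (0,0) {$E_1$}; \node[v] (a2) at (1.3,2) {$E_2$}; \node[v] (a3) at (2.6,0) {$E_3$};
\draw (a1)--node[left]{$\sigma_{12}$}(a2); \draw (a2)--node[right]{$\sigma_{23}$}(a3);
\draw[dashed] (a1)--node[below]{$\tau_{13}$}(a3);
\node[v] (b0) at (5.4,0) {$E_0$}; \node[v] (b1) at (5.4,2) {$E_1$};
\node[v] (b2) at (7.8,2) {$E_2$}; \node[v] (b3) at (7.8,0) {$E_3$};
\draw (b0)--node[left]{$\sigma_{01}$}(b1); \draw (b1)--node[above]{$\sigma_{12}$}(b2);
\draw (b2)--node[right]{$\sigma_{32}$}(b3); \draw[dashed] (b0)--node[below]{$\tau_{03}$}(b3);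
\end{tikzpicture}
\caption{The two gluing patterns. Vertices are blocks of a scheme; an edge carries a two-valued homomorphism defined over the base and the two blocks it joins, straight (solid) or twisted (dashed). The triangle excludes chains of length two; the square shortens longer chains.}\label{fig:patterns}
\end{figure}

\begin{lemma}\label{lem:two}
In a local system there is no scheme of length $2$ and width $3$.
\end{lemma}

\begin{proof}
Suppose there is one, and write $z^i$ for the midpoint $z^i_1$, so that $x\equiv_{\alpha_i}z^i\equiv_{\beta_i}y$.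

A straight coupling identifies midpoints. Under $\alpha_i*\alpha_j$ both $z^i$ and $z^j$ are equivalent to $x$, and under $\beta_i*\beta_j$ both are equivalent to $y$; by (E3), $z^i\equiv_{\sigma_{ij}}z^j$.

A twisted coupling separates them. If $z^i\equiv_{\tau_{ij}}z^j$, then $z^i\equiv z^j$ under $\alpha_i*\beta_j$ by (E3), so $x\equiv z^i\equiv z^j\equiv y$ under $\alpha_i*\beta_j$, although $\alpha_i*\beta_j$ extends $\theta$.

By Lemma~\ref{lem:pattern} there is $\kappa\in H_\Xi$ extending $\sigma_{12}$, $\sigma_{23}$ and $\tau_{13}$ (Figure~\ref{fig:patterns}, left). By (E2), $z^1\equiv_\kappa z^2\equiv_\kappa z^3$ while $\kappa$ separates $z^1$ and $z^3$. This contradicts transitivity.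
\end{proof}

The proof did not use the majority identities. They enter at length three.

\section{A distributive semilattice in which homomorphisms glue}\label{sec:G}

We need a distributive semilattice with many pairs $a^\xi\vee b^\xi=1$ and with the gluing property. We start from the pairs and enforce distributivity by generators and relations. Recall that the $(\vee,0,1)$-semilattice \emph{presented} by a set of generators and a set of relations (equations between finite joins of generators, $0$ and $1$; an inequality $p\le q$ means $p\vee q=q$) is characterized as follows: each element is $0$, $1$ or a finite join of generators, and every assignment of the generators in a $(\vee,0,1)$-semilattice $T$ that satisfies the relations extends to a unique $(\vee,0,1)$-homomorphism into $T$.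

For a set $X$, let $G_0(X)$ be presented by generators $a^\xi,b^\xi$ $(\xi\in X)$ and relations $a^\xi\vee b^\xi=1$. An element of $\operatorname{Hom}(G_0(X),\mathbf 2)$ is an independent choice, for each $\xi$, of $(0,1)$, $(1,0)$ or $(1,1)$ as the value of $(a^\xi,b^\xi)$; such homomorphisms glue coordinatewise. But $G_0(X)$ is not distributive if $X$ has two elements $\xi\ne\eta$. The homomorphism sending $a^\eta$ to $0$ and all other generators to $1$ shows that only $0$ and $a^\eta$ lie below $a^\eta$; in the same way only $0$ and $b^\eta$ lie below $b^\eta$. Hence $a^\xi\le a^\eta\vee b^\eta$ could split only if $a^\xi\in\{0,a^\eta,b^\eta,1\}$, which two-valued homomorphisms exclude. So we adjoin the missing splittings, freely.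

\subsection*{One step of free splitting}
For a $(\vee,0,1)$-semilattice $S$, let $R(S)$ be presented by the elements of $S$, with the relations that make $S\to R(S)$ a $(\vee,0,1)$-homomorphism, and by new generators $g_0(a,b,c)$, $g_1(a,b,c)$, for all triples $(a,b,c)$ in $S$ with $a\le b\vee c$, subject to
\begin{equation}\label{eq:split}
g_0(a,b,c)\vee g_1(a,b,c)=a,\qquad g_0(a,b,c)\le b,\qquad g_1(a,b,c)\le c .
\end{equation}
Let $f\colon S\to T$ be a $(\vee,0,1)$-homomorphism. The assignment $s\mapsto f(s)$, $g_i(a,b,c)\mapsto g_i(fa,fb,fc)$ satisfies the relations and so defines $R(f)\colon R(S)\to R(T)$, which commutes with the maps $S\to R(S)$ and $T\to R(T)$. Comparing values on generators gives $R(\mathrm{id})=\mathrm{id}$ and $R(fh)=R(f)R(h)$.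

\begin{lemma}\label{lem:R}
Let $f\in\operatorname{Hom}(S,\mathbf 2)$. An extension of $f$ to $R(S)$ is given by any choice of values for the pairs $g_0(a,b,c),g_1(a,b,c)$, made independently for distinct triples, that satisfies \eqref{eq:split} with $f(a),f(b),f(c)$ on the right. Such a choice exists for every triple. The map $S\to R(S)$ is an embedding.
\end{lemma}

\begin{proof}
The first claim is the universal property of the presentation. The \emph{default choice} $g_0\mapsto f(a)\wedge f(b)$, $g_1\mapsto f(a)\wedge f(c)$ works, since its join is $f(a)\wedge(f(b)\vee f(c))=f(a)$. If $s\not\le s'$ in $S$, define $f$ by $f(t)=0\Leftrightarrow t\le s'$. Then $f$ preserves $0$ and joins, and $f(1)=1$ because $s'\neq1$. An extension of $f$ to $R(S)$ sends $s$ to $1$ and $s'$ to $0$, so $s\not\le s'$ in $R(S)$.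
\end{proof}

We view $S$ as a subsemilattice of $R(S)$, so that $R(f)$ extends $f$.

\begin{definition}
Put $G_{p+1}(X)=R(G_p(X))$ for $p<\omega$, and $G(X)=\bigcup_{p<\omega}G_p(X)$.
\end{definition}

\subsection*{Dependence on the index set}
Let $B\subseteq X$. The inclusion induces $e_0\colon G_0(B)\to G_0(X)$. The assignment that fixes $a^\xi,b^\xi$ for $\xi\in B$ and sends them to $1$ for $\xi\notin B$ induces $r_0\colon G_0(X)\to G_0(B)$ with $r_0e_0=\mathrm{id}$. Put $e_{p+1}=R(e_p)$ and $r_{p+1}=R(r_p)$. Then $r_pe_p=\mathrm{id}$ for all $p$, so each $e_p$ is an embedding, and $e_{p+1}$ extends $e_p$. We identify $G_p(B)$ and $G(B)$ with their images; by functoriality $C\subseteq B$ gives $G_p(C)\subseteq G_p(B)$ inside $G_p(X)$. By the definition of $R(e_p)$: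
\begin{equation}\label{eq:gen}
\begin{array}{l}
G_{p+1}(B)\text{ is generated by }G_p(B)\text{ and those generators }g_i(a,b,c)\\
\text{of }G_{p+1}(X)\text{ for which }a,b,c\in G_p(B).
\end{array}
\end{equation}

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(a)] $G(X)$ is a distributive $(\vee,0,1)$-semilattice with $0\ne1$.
\item[(b)] $G_p(B)\cap G_p(C)=G_p(B\cap C)$ and $G(B)\cap G(C)=G(B\cap C)$ for $B,C\subseteq X$.
\item[(c)] Every element of $G(X)$ lies in $G(F)$ for some finite $F\subseteq X$.
\item[(d)] If $X$ is infinite, then $|G(X)|=|X|$.
\end{enumerate}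
\end{lemma}

\begin{proof}
(a) If $a\le b\vee c$ in $G(X)$, then $a,b,c\in G_p(X)$ for some $p$, and \eqref{eq:split} splits $a$ in $G_{p+1}(X)$. Sending all generators to $1$ maps $G_0(X)$ onto $\mathbf 2$, so $0\ne1$.

(b) Let $r_B=e_pr_p$, an endomorphism of $G_p(X)$ that maps into $G_p(B)$ and fixes $G_p(B)$ pointwise; at level $p+1$ it is $R$ applied to the map at level $p$. At level $0$, $r_Br_C$ fixes $a^\xi,b^\xi$ if $\xi\in B\cap C$ and sends them to $1$ otherwise, so $r_Br_C=r_{B\cap C}$. Applying $R$ gives this equation at all levels. If $s\in G_p(B)\cap G_p(C)$, then $s=r_Br_Cs=r_{B\cap C}s\in G_p(B\cap C)$. The reverse inclusion is monotonicity, and the second equation follows by taking unions.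

(c) We show by induction on $p$ that each element of $G_p(X)$ lies in some $G_p(F)$ with $F$ finite. As the $G_p(F)$ increase with $F$ and are closed under joins, it suffices to consider generators. At level $0$ take $F=\{\xi\}$. At level $p+1$, choose a finite $F$ with $a,b,c\in G_p(F)$; then $g_i(a,b,c)\in G_{p+1}(F)$ by \eqref{eq:gen}.

(d) The $a^\xi$ are distinct, since any one can be sent to $0$ with all others sent to $1$. Each $G_p(X)$ has at most $|X|$ generators, by induction, hence at most $|X|$ elements.
\end{proof}

Part (b) is what makes gluing survive the passage from $G_p$ to $G_{p+1}$: a triple seen by two of the given homomorphisms is seen by their common restriction, and a triple seen by none is unconstrained.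

\begin{lemma}[gluing]\label{lem:glue}
Let $B_i\subseteq\Omega$ and $\varphi_i\in\operatorname{Hom}(G(B_i),\mathbf 2)$ for $i\in I$, and suppose that $\varphi_i$ and $\varphi_j$ agree on $G(B_i\cap B_j)$ for all $i,j\in I$. Then some $\varphi\in\operatorname{Hom}(G(\Omega),\mathbf 2)$ extends all $\varphi_i$. For $\xi\notin\bigcup_iB_i$ the values $\varphi(a^\xi),\varphi(b^\xi)$ may be prescribed arbitrarily subject to $\varphi(a^\xi)\vee\varphi(b^\xi)=1$.
\end{lemma}

\begin{proof}
We construct $\psi_p\in\operatorname{Hom}(G_p(\Omega),\mathbf 2)$ by induction on $p$, each extending the previous one and agreeing with $\varphi_i$ on $G_p(B_i)$ for all $i$. Then $\varphi=\bigcup_p\psi_p$ is as required.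

For $p=0$ and $\xi\in B_i$, let $\psi_0$ agree with $\varphi_i$ at $a^\xi$ and $b^\xi$. This does not depend on $i$, since $\xi\in B_i\cap B_j$ implies $a^\xi,b^\xi\in G(B_i\cap B_j)$. For the other $\xi$ use the prescribed values, or $1,1$.

Given $\psi_p$, consider a triple $a\le b\vee c$ in $G_p(\Omega)$. If $a,b,c\in G_p(B_i)$ for some $i$, then $g_0(a,b,c)$ and $g_1(a,b,c)$ lie in $G_{p+1}(B_i)$ by \eqref{eq:gen}, and we give them their values under $\varphi_i$. If also $a,b,c\in G_p(B_j)$, then $a,b,c\in G_p(B_i\cap B_j)$ by Lemma~\ref{lem:G}(b), so the two generators lie in $G(B_i\cap B_j)$, where $\varphi_i=\varphi_j$; the values are well defined. They satisfy \eqref{eq:split} because $\varphi_i$ is a homomorphism that agrees with $\psi_p$ at $a,b,c$. For all other triples use the default choice. Lemma~\ref{lem:R} gives $\psi_{p+1}$, which agrees with $\varphi_i$ on the generators \eqref{eq:gen} of $G_{p+1}(B_i)$.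
\end{proof}

\section{Free sets and the first scheme}\label{sec:free}

Locality is not automatic: the distance between two elements built from the chains with indices in $B$ is an element of $G(\Omega)$ that may involve any finitely many indices. But only countably many elements are built from finitely many chains, so they involve countably many indices. Among enough indices one can then find finitely many, none of which is involved in the distances produced by the others. We write $[Y]^{<\omega}$ and $[Y]^{\le\aleph_0}$ for the sets of finite and of countable subsets of $Y$.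

\begin{lemma}[free sets; Kuratowski]\label{lem:free}
Let $N<\omega$ and $|Y|\ge\aleph_N$, and let $\Phi\colon[Y]^{<\omega}\to[Y]^{\le\aleph_0}$ satisfy $B\subseteq C\Rightarrow\Phi(B)\subseteq\Phi(C)$. Then there is $\Xi\subseteq Y$ with $|\Xi|=N$ and $\xi\notin\Phi(\Xi\setminus\{\xi\})$ for all $\xi\in\Xi$.
\end{lemma}

\begin{proof}
Induction on $N$; for $N=0$ take $\Xi=\emptyset$. (For $N=1$ the lemma says that the countable set $\Phi(\emptyset)$ does not exhaust the uncountable set $Y$.) Let $N\ge1$. Choose $C_0\subseteq Y$ of cardinality $\aleph_{N-1}$, let $C_{j+1}$ be the union of $C_j$ and all $\Phi(B)$ with $B\subseteq C_j$ finite, and let $C=\bigcup_jC_j$. Then $|C|=\aleph_{N-1}$ and $\Phi(B)\subseteq C$ for every finite $B\subseteq C$. Pick $\zeta\in Y\setminus C$. The induction hypothesis, applied to $C$ and $\Phi'(B)=\Phi(B\cup\{\zeta\})\cap C$, gives $\Xi_0\subseteq C$ of size $N-1$. Put $\Xi=\Xi_0\cup\{\zeta\}$. Then $\zeta\notin C\supseteq\Phi(\Xi_0)$. For $\xi\in\Xi_0$ we have $\xi\in C$ and $\xi\notin\Phi'(\Xi_0\setminus\{\xi\})=\Phi(\Xi\setminus\{\xi\})\cap C$, so $\xi\notin\Phi(\Xi\setminus\{\xi\})$.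
\end{proof}

\begin{proposition}\label{prop:first}
Let $A$ be a set with a majority operation $m$, let $\delta\colon A\times A\to G(\Omega)$ be a distance compatible with $m$, and let $\delta(x,y)\ne0$. Let $n\ge2$, $N<\omega$ and $Y\subseteq\Omega$ with $|Y|\ge\aleph_N$, and suppose that for each $\xi\in Y$ there is an $(a^\xi,b^\xi)$-chain $z^\xi_0,\dots,z^\xi_n$ of length $n$ from $x$ to $y$. Then there is a local system with a scheme of length $n$ and width $N$.
\end{proposition}

\begin{proof}
For finite $B\subseteq Y$ let $M_B$ be the closure under $m$ of $\{x,y\}\cup\{z^\xi_j:\xi\in B,\ 0\le j\le n\}$. It is countable, being the closure of a finite set under one finitary operation. By Lemma~\ref{lem:G}(c) choose for each $s\in G(\Omega)$ a finite set $\operatorname{supp}s\subseteq\Omega$ with $s\in G(\operatorname{supp}s)$, and put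
\[
\Phi(B)=\bigcup\{\operatorname{supp}\delta(u,v):u,v\in M_B\},
\]
a countable set increasing with $B$. Lemma~\ref{lem:free}, applied to $B\mapsto\Phi(B)\cap Y$, gives $\Xi\subseteq Y$ with $|\Xi|=N$ and $\xi\notin\Phi(\Xi\setminus\{\xi\})$ for all $\xi\in\Xi$. Let $\Omega'=\Omega\setminus\Xi$, $S=G(\Omega)$, and $S_B=G(\Omega'\cup B)$ for $B\subseteq\Xi$.

\emph{Locality.} If $B\subseteq\Xi$ and $\xi\in\Xi\setminus B$, then $\Phi(B)\subseteq\Phi(\Xi\setminus\{\xi\})$, so $\xi\notin\Phi(B)$. Hence $\Phi(B)\subseteq\Omega'\cup B$, and $\delta(u,v)\in G(\Phi(B))\subseteq S_B$ for $u,v\in M_B$.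

\emph{Gluing.} This is Lemma~\ref{lem:glue}, since $(\Omega'\cup B)\cap(\Omega'\cup C)=\Omega'\cup(B\cap C)$.

\emph{The scheme.} Take $D=\emptyset$, the blocks $\{\xi\}$ for $\xi\in\Xi$, and the given $x$, $y$, $z^\xi_j$. On $S_\emptyset=G(\Omega')$ define $\theta(0)=0$ and $\theta(s)=1$ for $s\ne0$. A join is $0$ only if both terms are, and $1\neq0$, so $\theta\in H_\emptyset$; it separates $x$ and $y$ since $\delta(x,y)\ne0$. By Lemma~\ref{lem:glue}, $\theta$ has an extension $\alpha$ to $G(\Omega)$ with $\alpha(a^\xi)=0$, $\alpha(b^\xi)=1$ for $\xi\in\Xi$, and an extension $\beta$ with $\beta(a^\xi)=1$, $\beta(b^\xi)=0$ for $\xi\in\Xi$. Let $\alpha_\xi,\beta_\xi$ be their restrictions to $S_{\{\xi\}}$. For $j$ even, $\alpha(\delta(z^\xi_j,z^\xi_{j+1}))\le\alpha(a^\xi)=0$; for $j$ odd, $\beta(\delta(z^\xi_j,z^\xi_{j+1}))\le\beta(b^\xi)=0$.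
\end{proof}

\section{Shortening the chains}\label{sec:short}

We trade width for length. A chain $x\equiv_\alpha z_1\equiv_\beta z_2\equiv_\alpha\cdots$ loses one step if $x\equiv_\beta z_1$ happens to hold, for then the first two steps merge into one $\beta$-step. There is no reason for this to hold, so we combine the chains of two blocks $i,j$ into a chain $t_r$ and ask the question for $t_1$. If the answer is always yes, we merge. If it is no for some pair, then $x$ and $t=t_1$ are separated, and we take them as new endpoints. The gain is that $t$ is made of the points $z^i_1,z^j_1$, which $\alpha_i,\alpha_j$ identify with $x$; the elements $t_r$ are shaped so that this can be exploited.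

\begin{lemma}\label{lem:short}
Let $k\ge3$. If a local system has a scheme of length $k$ and width $2N+2$, then it has a scheme of length $k-1$ and width $N$.
\end{lemma}

\begin{proof}
Fix the scheme and the extensions $\varphi*\psi$, and group the blocks into $N+1$ disjoint pairs. For a pair $(i,j)$ and $0\le r\le k$ put
\[
t^{ij}_r=m\bigl(m(x,y,z^i_r),\,x,\,m(x,y,z^j_r)\bigr)\in M_{D\cup E_i\cup E_j}.
\]
As $m(x,y,x)=x$ and $m(x,y,y)=y$, we get $t^{ij}_0=m(x,x,x)=x$ and $t^{ij}_k=m(y,x,y)=y$. By (E1) and (E2),
\begin{equation}\label{eq:t}
t^{ij}_r\equiv_{\alpha_i*\alpha_j}t^{ij}_{r+1}\ (r\text{ even}),\qquad t^{ij}_r\equiv_{\beta_i*\beta_j}t^{ij}_{r+1}\ (r\text{ odd}),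
\end{equation}
since the corresponding steps hold in both blocks.

\medskip\noindent\textbf{Case I: $x\equiv_{\beta_i*\beta_j}t^{ij}_1$ for all $N+1$ pairs.}
Keep $D,x,y,\theta$. To each pair assign the block $E_i\cup E_j$, the homomorphisms $\alpha'=\beta_i*\beta_j$ and $\beta'=\alpha_i*\alpha_j$, which extend $\theta$, and the sequence $z'_0=x$, $z'_s=t^{ij}_{s+1}$ for $1\le s\le k-1$, which ends at $y$. The first step is $x\equiv_{\alpha'}t^{ij}_1\equiv_{\alpha'}t^{ij}_2$, by the case hypothesis and \eqref{eq:t}. For $1\le s<k-1$, the step from $z'_s$ to $z'_{s+1}$ is \eqref{eq:t} with $r=s+1$: it holds under $\beta'$ for $s$ odd and under $\alpha'$ for $s$ even. This is a scheme of length $k-1$ and width $N+1$; discard one block.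

\medskip\noindent\textbf{Case II: for some pair, which we number $(1,2)$, $\beta_1*\beta_2$ separates $x$ and $t=t^{12}_1$.}
The new scheme has base $D'=D\cup E_1\cup E_2$, endpoints $x,t\in M_{D'}$, and $\theta'=\sigma_{12}\in H_{D'}$. By (E3), $\sigma_{12}$ separates $x$ and $t$, because $\beta_1*\beta_2$ does. We prefer $\sigma_{12}$ to $\beta_1*\beta_2$ because it glues with other couplings. The new blocks are the unions of the $N$ remaining pairs; they are pairwise disjoint and disjoint from $D'$. Consider one such pair, number it $(0,3)$, and let $B=D'\cup E_0\cup E_3$. We attach block $0$ to block $1$ and block $3$ to block $2$, and write $0'=1$, $3'=2$.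

\emph{The homomorphisms.} By Lemma~\ref{lem:pattern} there is $\kappa\in H_B$ extending $\sigma_{01}$, $\sigma_{12}$, $\sigma_{32}$ and $\tau_{03}$ (Figure~\ref{fig:patterns}, right). The homomorphisms $\alpha_0$, $\alpha_3$, $\sigma_{12}$ are defined on $S_{D\cup E_0}$, $S_{D\cup E_3}$, $S_{D'}$; these index sets intersect pairwise in $D$, and all three restrict to $\theta$ on $S_D$. So gluing gives $\lambda\in H_B$ extending $\alpha_0$, $\alpha_3$ and $\sigma_{12}$. Both $\kappa$ and $\lambda$ extend $\theta'$.

\emph{A chain of length $k$ from $x$ to $t$.} In the formula for $t$, let $y$ travel back to $x$ along the chains of blocks $0$ and $3$: for $0\le r\le k$ and $i\in\{0,3\}$ put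
\[
v^i_r=m(x,z^i_r,z^{i'}_1)\in M_{D\cup E_i\cup E_{i'}},\qquad V_r=m(v^0_r,x,v^3_r)\in M_B .
\]
Then $v^i_0=m(x,x,z^{i'}_1)=x$ and $v^i_k=m(x,y,z^{i'}_1)$, so $V_0=x$ and $V_k=t$. We claim
\begin{equation}\label{eq:V}
V_r\equiv_\lambda V_{r+1}\ (r\text{ even}),\qquad V_r\equiv_\kappa V_{r+1}\ (r\text{ odd}).
\end{equation}
For $r$ even, $z^i_r\equiv_\lambda z^i_{r+1}$ for $i=0,3$ because $\lambda$ extends $\alpha_i$, and (E1) applies twice. Let $r$ be odd and $i\in\{0,3\}$. Under $\alpha_i*\alpha_{i'}$ we have $z^{i'}_1\equiv x$, so $v^i_r\equiv m(x,z^i_r,x)=x$ and $v^i_{r+1}\equiv m(x,z^i_{r+1},x)=x$. Under $\beta_i*\beta_{i'}$ we have $z^i_r\equiv z^i_{r+1}$, so $v^i_r\equiv v^i_{r+1}$. By (E3), $v^i_r\equiv v^i_{r+1}$ under $\sigma_{ii'}$, hence under $\kappa$, and $V_r\equiv_\kappa V_{r+1}$.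

\emph{Exchanging the first two steps.} The chain \eqref{eq:V} begins with steps $\lambda,\kappa,\lambda$; the third exists because $k\ge3$. If we can go from $x$ to $V_2$ by steps $\kappa,\lambda$ instead, the two $\lambda$-steps merge. So we look for $U$ with $x\equiv_\kappa U\equiv_\lambda V_2$. To stay $\lambda$-equivalent to $v^i_2$ we may replace its first argument $x$ by $z^i_1$. Put
\[
u^i=m(z^i_1,z^i_2,z^{i'}_1)\in M_{D\cup E_i\cup E_{i'}}\quad(i=0,3),\qquad U=m(u^0,x,u^3)\in M_B .
\]
Since $\lambda$ extends $\alpha_i$, we have $z^i_1\equiv_\lambda x$, so $u^i\equiv_\lambda v^i_2$ and $U\equiv_\lambda V_2$.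

Next, $u^i\equiv_\kappa z^i_1$. Under $\alpha_i*\alpha_{i'}$ we have $z^i_1\equiv x\equiv z^{i'}_1$, so $u^i\equiv m(x,z^i_2,x)=x\equiv z^i_1$. Under $\beta_i*\beta_{i'}$ we have $z^i_2\equiv z^i_1$, so $u^i\equiv m(z^i_1,z^i_1,z^{i'}_1)=z^i_1$. Thus $u^i\equiv z^i_1$ under $\sigma_{ii'}$, hence under $\kappa$, and
\[
U\equiv_\kappa q,\qquad\text{where }q=m(z^0_1,x,z^3_1)\in M_{D\cup E_0\cup E_3}.
\]
With a single chain we would have reached $z^i_1$, which only $\alpha_i$ is known to identify with $x$, whereas $\kappa$ restricts to $\alpha_i\vee\beta_i$. This is why two chains and a twisted coupling are used: in each half of $\tau_{03}$ one of the two points is identified with $x$, and with the middle argument it forms a majority. Under $\alpha_0*\beta_3$ we have $z^0_1\equiv x$, so $q\equiv m(x,x,z^3_1)=x$. Under $\beta_0*\alpha_3$ we have $z^3_1\equiv x$, so $q\equiv m(z^0_1,x,x)=x$. Hence $q\equiv x$ under $\tau_{03}$, hence under $\kappa$, and $x\equiv_\kappa U$.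

\emph{The new chain.} Put $\alpha'=\kappa$, $\beta'=\lambda$, $z'_0=x$, $z'_1=U$, and $z'_s=V_{s+1}$ for $2\le s\le k-1$. All these elements lie in $M_B$, and $z'_{k-1}=t$. We have $z'_0\equiv_\kappa z'_1$, and $z'_1=U\equiv_\lambda V_2\equiv_\lambda V_3=z'_2$. For $k=3$ the chain $x\equiv_\kappa U\equiv_\lambda t$ is complete. For $2\le s<k-1$ the step from $z'_s$ to $z'_{s+1}$ is \eqref{eq:V} with $r=s+1$: it holds under $\kappa$ for $s$ even and under $\lambda$ for $s$ odd. Doing this for each of the $N$ remaining pairs gives a scheme of length $k-1$ and width $N$.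
\end{proof}

\begin{corollary}\label{cor:none}
For $k\ge2$, no local system has a scheme of length $k$ and width $N_k$.
\end{corollary}

\begin{proof}
Induction on $k$. The case $k=2$ is Lemma~\ref{lem:two}. For $k\ge3$, by \eqref{eq:N} and Lemma~\ref{lem:short}, such a scheme yields one of length $k-1$ and width $N_{k-1}$.
\end{proof}

\section{Proofs of the theorems and the role of the hypotheses}\label{sec:end}

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:C}]
Let $m$ be a congruence-compatible majority operation on $A$, let $\mu$ be weakly distributive, and suppose $\mu\ne0$. By Lemma~\ref{lem:dist}(a), $\delta(u,v)=\mu(\Theta(u,v))$ is a distance compatible with $m$, and $\delta(x,y)\ne0$ for some $x,y$. For each $\xi\in\Omega$ we have $\delta(x,y)\le1=a^\xi\vee b^\xi$, so Lemma~\ref{lem:dist}(b) gives an $(a^\xi,b^\xi)$-chain from $x$ to $y$, of length $n_\xi\ge2$. Let $Y_n=\{\xi\in\Omega:n_\xi=n\}$. It suffices to find $n$ with $|Y_n|\ge\aleph_{N_n}$, for then Proposition~\ref{prop:first} gives a scheme of length $n$ and width $N_n$, contrary to Corollary~\ref{cor:none}.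

In Theorem~\ref{thm:B}, $\Omega$ is the union of the countably many sets $Y_n$. A countable union of sets of cardinality at most $\aleph_\omega$ has cardinality at most $\aleph_\omega<|\Omega|$, so $|Y_n|\ge\aleph_{\omega+1}>\aleph_{N_n}$ for some $n$. In Theorem~\ref{thm:C} we take $n_\xi=n$ for all $\xi$, so that $Y_n=\Omega$.
\end{proof}

With Theorem~\ref{thm:B}, Theorem~\ref{thm:A} is proved, and $G(\aleph_{\omega+1})$ is the announced counterexample. We close with the role of each hypothesis.

\emph{Cardinality.} It is used in Lemma~\ref{lem:free} and in the pigeonhole step. That step does not work at $\aleph_\omega$, which is the sum of the cardinals $\aleph_{N_n-1}$. Some cardinality hypothesis is necessary: for infinite $\Omega$ with $|\Omega|\le\aleph_1$, the semilattice $G(\Omega)$ is representable by Proposition~\ref{prop:small}.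

\emph{Weak distributivity.} It is used only to obtain the chains. Without it, the map sending every nonzero compact congruence to $1$ is a nonzero $(\vee,0)$-homomorphism whenever $|A|\ge2$.

\emph{The similarity type.} It plays no role because the sets $M_B$ are closed only under $m$, which keeps them countable however many operations $A$ has.

\emph{The majority operation.} Its identities are used only in Lemma~\ref{lem:short}. They cannot be omitted there: without them, chains of length three can be adjoined freely.

\begin{example}\label{ex:nomaj}
Let $S\ne\{0\}$ be any distributive $(\vee,0)$-semilattice. We construct a set $A$, regarded as an algebra without operations, and a nonzero weakly distributive $(\vee,0)$-homomorphism $\mu\colon\operatorname{Con}_{\mathrm c}A\to S$.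

Let $\delta$ be an $S$-valued distance on a set $W$ and let $\delta(u,v)\le b\vee c$. Write $\delta(u,v)=b'\vee c'$ with $b'\le b$, $c'\le c$. Adjoin two points $p,q$ with $\delta(p,q)=c'$, $\delta(p,w)=b'\vee\delta(u,w)$ and $\delta(q,w)=b'\vee\delta(v,w)$ for $w\in W$. Then $u,p,q,v$ is a $(b,c)$-chain of length three. The triangle inequality persists: for $w,w'\in W$,
\begin{gather*}
\delta(w,w')\le\delta(u,w)\vee\delta(u,w')\le\delta(p,w)\vee\delta(p,w'),\\
\delta(p,w)\le b'\vee\delta(u,w')\vee\delta(w',w)=\delta(p,w')\vee\delta(w',w),\\
\delta(p,q)\le\delta(u,v)\le\delta(u,w)\vee\delta(v,w)\le\delta(p,w)\vee\delta(q,w),\\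
\delta(p,w)\le b'\vee\delta(u,v)\vee\delta(v,w)=b'\vee c'\vee\delta(v,w)=\delta(p,q)\vee\delta(q,w),
\end{gather*}
and the remaining cases follow by exchanging $(p,u)$ with $(q,v)$. Start with two points at nonzero distance, treat all quadruples $(u,v,b,c)$ one after another by transfinite recursion, taking unions at limit stages, and repeat this $\omega$ times. The result is a distance on a set $A$ in which $\delta(u,v)\le b\vee c$ always yields a $(b,c)$-chain of length three.

For the equivalence $\varepsilon$ generated by pairs $(u_1,v_1),\dots,(u_r,v_r)$ put $\mu(\varepsilon)=\bigvee_i\delta(u_i,v_i)$. By the triangle inequality this is the least upper bound of $\delta$ on $\varepsilon$, so it does not depend on the generators, and $\mu$ is a nonzero $(\vee,0)$-homomorphism. If $\mu(\varepsilon)\le b\vee c$, take $(b,c)$-chains $u_i,p_i,q_i,v_i$, let $\varepsilon_0$ be generated by the pairs $(u_i,p_i),(q_i,v_i)$ and $\varepsilon_1$ by the pairs $(p_i,q_i)$. Then $\varepsilon\subseteq\varepsilon_0\vee\varepsilon_1$, $\mu(\varepsilon_0)\le b$ and $\mu(\varepsilon_1)\le c$. For $S=G(\Omega)$ this shows that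 Theorem~\ref{thm:B} fails without the majority operation.
\end{example}

\begin{thebibliography}{9}

\bibitem{Gratzer}
\emph{George Gr\"atzer},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 53581/\allowbreak 1/\allowbreak George\%20Gr\%c3\%a4tzer.pdf}

\bibitem{Huhn}
A.~P. Huhn, \emph{On the representation of distributive algebraic lattices II, III}, Acta Sci. Math. (Szeged) \textbf{53} (1989).

\end{thebibliography}
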